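# A degree outside two cones that lies in every spectrum containing both vertices

Throughout, a structure is a countably infinite structure in a computable language, and its copies are taken to have universe exactly $\omega$. The **degree spectrum** of $\mathcal A$ is
$$\mathbf{Sp}(\mathcal A)=\{\deg_T(\mathcal B):\mathcal B\cong\mathcal A,\ \mathcal B\text{ has universe }\omega\},$$
where $\deg_T(\mathcal B)$ is the Turing degree of the atomic diagram of $\mathcal B$. A degree is **arithmetical** if it is $\le\mathbf 0^{(n)}$ for some $n$.

Take two incomparable arithmetical degrees $\mathbf a_0,\mathbf a_1$, and consider all structures that have a copy in degree $\mathbf a_0$ and a copy in degree $\mathbf a_1$. The following question comes from the volume edited by S. Barry Cooper, Benedikt Löwe and Andrea Sorbi (doi:10.1007/978-3-540-73001-9). Must there be one arithmetical degree $\mathbf b$, with $\mathbf a_0\not\le\mathbf b$ and $\mathbf a_1\not\le\mathbf b$, such that every one of these structures has a copy in degree $\mathbf b$? The degree $\mathbf b$ may depend on $\mathbf a_0,\mathbf a_1$, but not on the structure.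

The answer is yes, and $\mathbf b$ can be found below $(\mathbf a_0\vee\mathbf a_1)'''$. We start with the version in which $\mathbf b$ is allowed to depend on the structure.

## 1. One structure with copies in both degrees

**Proposition 1.** Let $\mathbf a_0,\mathbf a_1$ be incomparable and let $\mathbf a_0,\mathbf a_1\in\mathbf{Sp}(\mathcal A)$. Then there is $\mathbf b\in\mathbf{Sp}(\mathcal A)$ with $\mathbf a_0\not\le\mathbf b$ and $\mathbf a_1\not\le\mathbf b$.

The degree $\mathbf b$ will be that of a generic copy of $\mathcal A$. To write this down we want structures to be subsets of $\omega$, arranged so that a finite part of a copy is a finite binary string. This bookkeeping serves the whole lecture.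

**Step 1: reduce to one relational language.** Let $L^*$ have $k$-ary relation symbols $P^k_j$ for $k\ge1$, $j\in\omega$. Given a structure $\mathcal B$ with universe $\omega$ in a computable language whose symbols have distinct codes, define an $L^*$-structure $\mathcal B^*$ on $\omega$ as follows.

- A $k$-ary relation symbol with code $s$ is interpreted by $P^k_s$; if $k=0$, it is interpreted by $P^1_s=\omega$ or $P^1_s=\emptyset$ according to its truth value.
- The graph of a $k$-ary function symbol with code $s$ is interpreted by $P^{k+1}_s$ (constants are the case $k=0$).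
- All other $P^k_j$ are empty.

The atomic diagram of $\mathcal B$ computes that of $\mathcal B^*$. Conversely, $\mathcal B^*$ evaluates terms by searching through the graphs, so it computes the atomic diagram of $\mathcal B$. A bijection is an isomorphism $\mathcal B\to\mathcal C$ iff it is an isomorphism $\mathcal B^*\to\mathcal C^*$. If an $L^*$-structure on $\omega$ is isomorphic to $\mathcal B^*$, transporting the original symbols along the isomorphism shows that it is $\mathcal C^*$ for some $\mathcal C\cong\mathcal B$. Hence $\mathbf{Sp}(\mathcal B)=\mathbf{Sp}(\mathcal B^*)$. From now on we consider only $L^*$-structures with universe $\omega$.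

**Step 2: make structures into sets.** Fix a computable bijection $\#$ from $\omega$ onto the triples $(k,j,\bar n)$ with $k\ge1$, $j\in\omega$, $\bar n\in\omega^k$, such that
$$\#m=(k,j,\bar n)\ \Longrightarrow\ \text{all entries of }\bar n\text{ are}\le m.\tag{1}$$
To get it, list all triples computably, and at position $m$ take the first unused triple whose tuple has entries $\le m$. One always exists, since $(1,j,(0))$ is allowed for every $j$. Every triple $T$ is used: once $m$ is at least the largest entry in $T$, each position takes either $T$ or a triple earlier in the list, and only finitely many are earlier.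

Identify a structure $\mathcal M$ with $M=\{m:\#m=(k,j,\bar n),\ \mathcal M\models P^k_j(\bar n)\}$. Every subset of $\omega$ is then a structure, and the degree of the structure is the degree of the set.

For a permutation $f$ of $\omega$, let $M^f$ be the structure in which $P^k_j(\bar n)$ holds iff $P^k_j(f(\bar n))$ holds in $M$:
$$M^f=\{m:\#m=(k,j,\bar n),\ \#^{-1}(k,j,f(\bar n))\in M\}.$$
Then $f:M^f\to M$ is an isomorphism. Every copy of $M$ on $\omega$ is some $M^f$ (take $f$ to be an isomorphism from the copy to $M$), and $(M^h)^g=M^{h\circ g}$, because in both $P^k_j(\bar n)$ holds iff $M\models P^k_j(h(g(\bar n)))$.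

**Step 3: finite parts of copies.** "String" means finite binary string. The letters $\sigma,\tau,\rho,\theta$ denote finite *injective* sequences of natural numbers. For $\sigma$ of length $l$ let $M[\sigma]$ be the string of length $l$ with
$$M[\sigma](m)=1\iff \#m=(k,j,\bar n)\text{ and }\#^{-1}(k,j,\sigma(\bar n))\in M .$$
By (1) the entries of $\bar n$ are $\le m<l$, so $\sigma(\bar n)$ makes sense. Unwinding the definitions gives four rules:

- if $\sigma\subseteq\tau$, then $M[\sigma]\subseteq M[\tau]$;
- $M^f\restriction l=M[f\restriction l]$;
- $M^f[\theta]=M[f\circ\theta]$;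
- if $g:M\to N$ is an isomorphism, then $M[\tau]=N[g\circ\tau]$.

So if $\sigma$ is an initial segment of $f$, then $M[\sigma]$ is an initial segment of the copy $M^f$. The possible futures of $\sigma$ form the set
$$E_M(\sigma)=\{M[\tau]:\tau\supseteq\sigma\}.$$

**Example 1.** Let only $P^1_0$ be nonempty in $M$, and let it hold exactly on $U\subseteq\omega$. Call $m$ *relevant* if $\#m=(1,0,(n))$ for some $n$. If $U$ is infinite and coinfinite, then $E_M(\emptyset)$ consists of all strings that are $0$ at every irrelevant position: given such a string, choose $\tau(n)$ inside or outside $U$ as the string demands. If $U$ has exactly $c$ elements, the strings in $E_M(\emptyset)$ must in addition have at most $c$ ones. In both cases $E_M(\emptyset)$ is computable, however complicated $U$ is.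

**Lemma 1.** (a) $E_M(\sigma)$ is c.e. in $M$. (b) If $g:M\to N$ is an isomorphism, then $E_M(\sigma)=E_N(g\circ\sigma)$. (c) If $\tau\supseteq\sigma$, then $M[\tau]\in E_M(\tau)\subseteq E_M(\sigma)$. (d) Every $\delta\in E_M(\sigma)$ has a proper extension in $E_M(\sigma)$.

*Proof.* (a) List all $\tau\supseteq\sigma$ and compute $M[\tau]$ from $M$. (b) The map $\tau\mapsto g\circ\tau$ is a bijection from the extensions of $\sigma$ to the extensions of $g\circ\sigma$, and $M[\tau]=N[g\circ\tau]$. (c) Extensions of $\tau$ are extensions of $\sigma$. (d) If $\delta=M[\tau]$, append a new number to $\tau$. $\square$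

Part (b) is what everything rests on. The set $E_M(\sigma)$ is c.e. in *every* copy of $M$, no matter how complicated the isomorphism $g$ is, since only the finite sequence $g\circ\sigma$ enters.

We also use the following textbook fact:
$$C\oplus\overline C\text{ is c.e. in }D\iff C\le_TD.\tag{2}$$
Indeed, the left side says that $C$ and its complement are both c.e. in $D$.

**Proof of Proposition 1.** Fix $A_0\in\mathbf a_0$ and $A_1\in\mathbf a_1$, copies $M\equiv_TA_0$ and $N\equiv_TA_1$ of $\mathcal A$, and an isomorphism $g:M\to N$. Put $X_j=A_j\oplus\overline{A_j}$ for $j=0,1$. By (2) and incomparability, $X_0$ is not c.e. in $A_1$ and $X_1$ is not c.e. in $A_0$. It suffices to build a copy $B=M^f$ in which neither $X_j$ is c.e., by (2) again.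

For a string $\delta$, let $x\in W_r^\delta$ mean that the $r$-th oracle computation on $x$ halts with all queries below $|\delta|$ and answered by $\delta$. We build $\sigma_0=\emptyset\subset\sigma_1\subset\cdots$ and let $f=\bigcup_s\sigma_s$. At stage $s=2r+j$, with $j\in\{0,1\}$, let
$$Y=\{x:\ x\in W_r^\delta\text{ for some }\delta\in E_M(\sigma_s)\}.$$
The set $Y$ contains everything that could still enter $W_r^B$. It is c.e. in $A_0$ by Lemma 1(a). It is also c.e. in $A_1$, because $E_M(\sigma_s)=E_N(g\circ\sigma_s)$ is c.e. in $N$.

If $Y\not\subseteq X_j$, choose $x\in Y\setminus X_j$ and $\sigma'\supseteq\sigma_s$ with $x\in W_r^{M[\sigma']}$. If $Y\subseteq X_j$, let $\sigma'=\sigma_s$. In both cases let $\sigma_{s+1}$ be $\sigma'$ followed by the least number not in its range.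

Then $f$ is a permutation, and each $M[\sigma_s]$ is an initial segment of $B=M^f$. In the first case, $x\in W_r^B\setminus X_j$. In the second case, let $x\in W_r^B$. The computation uses only finitely many queries, so $x\in W_r^{M[\sigma_t]}$ for some $t\ge s$. Since $M[\sigma_t]\in E_M(\sigma_s)$, we get $x\in Y$, and so $W_r^B\subseteq Y\subseteq X_j$. Now $Y\ne X_j$, because $Y$ is c.e. in both $A_0$ and $A_1$ and $X_j$ is not. Hence $W_r^B\subsetneq X_j$. In both cases $W_r^B\ne X_j$. $\square$

In the second case nothing was done to win: the inequality $Y\ne X_j$ came for free, because $Y$ is c.e. in both degrees.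

## 2. From one structure to all structures

For a family $(\mathbf a_n)_{n\in I}$ of degrees, with $I$ finite or $I=\omega$, put
$$\mathbf D=\bigcap\{\mathbf{Sp}(\mathcal A):\ \mathbf a_n\in\mathbf{Sp}(\mathcal A)\text{ for all }n\in I\}.$$
From here on at least two of the $\mathbf a_n$ are distinct. When $I$ is finite we index it from $0$, so $0\in I$. Fix $A_n\in\mathbf a_n$ and put $A=\bigoplus_{n\in I}A_n$. The question asks for an arithmetical $\mathbf b\in\mathbf D$ avoiding two cones, with $I=\{0,1\}$. Three things change compared with Proposition 1.

First, one set $B$ must serve all structures at once. Every structure with $\mathbf a_0$ in its spectrum has a copy computable in $A_0$, so only countably many presentations matter. We can give each its own column of $B$.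

Second, if a copy of $\mathcal A$ sits in a column of $B$, then $\mathcal A$ has a copy *computable in* $B$. We need one of degree exactly $\deg_T(B)$. This is Knight's lemma, in Section 3.

Third, we have to decide which presentations receive a column, and the decision must be arithmetical. This is the real obstacle, treated in Section 4.

Here is what will be proved.

**Theorem 1.** Let $X_0,X_1,\dots$ be sets such that for each $j$ there is $n\in I$ with $X_j$ not c.e. in $A_n$. Put $X=\{\langle j,x\rangle:x\in X_j\}$. Then there is a set $B$, of degree $\mathbf b$, such that: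

1. $\mathbf b\in\mathbf D$;
2. no $X_j$ is c.e. in $B$;
3. $B\not\le_TA_0$;
4. $B\le_TA'''\oplus(A_0\oplus X)'$ if $I$ is finite, and $B\le_TA^{(4)}\oplus(A_0\oplus X)'$ if $I=\omega$.

**Corollary.** Let $\mathbf a_0,\mathbf a_1$ be incomparable. Then there is $\mathbf b\le(\mathbf a_0\vee\mathbf a_1)'''$ with $\mathbf a_0\not\le\mathbf b$, $\mathbf a_1\not\le\mathbf b$, and $\mathbf b\in\mathbf{Sp}(\mathcal A)$ whenever $\mathbf a_0,\mathbf a_1\in\mathbf{Sp}(\mathcal A)$. If $\mathbf a_0,\mathbf a_1$ are arithmetical, so is $\mathbf b$.

*Proof from Theorem 1.* Take $I=\{0,1\}$, $X_0=A_0\oplus\overline{A_0}$, and $X_j=A_1\oplus\overline{A_1}$ for $j\ge1$. By (2), $X_0$ is not c.e. in $A_1$, and the other set is not c.e. in $A_0$, so Theorem 1 applies. If $A_i\le_TB$, then $A_i\oplus\overline{A_i}$ would be c.e. in $B$, against item 2. Since $X\le_TA=A_0\oplus A_1$, the bound in item 4 reads $B\le_TA'''$. If $\mathbf a_0,\mathbf a_1\le\mathbf 0^{(n)}$, then $\mathbf b\le\mathbf 0^{(n+3)}$. $\square$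

No claim is made that the number of jumps in item 4 is optimal. Theorems 2 and 3, in Sections 8 and 9, say exactly what can be avoided inside $\mathbf D$, and how many degrees do it.

## 3. Pushing a copy up to a prescribed degree

Call $N$ **nontrivial** if for every $\sigma$ there are $\tau_0,\tau_1\supseteq\sigma$ of equal length with $N[\tau_0]\ne N[\tau_1]$.

**Example 2.** In Example 1 let $U$ be finite and let $\sigma$ list at least all of $U$. For $\tau\supseteq\sigma$ we have $\tau(n)\in U$ iff $n<|\sigma|$ and $\sigma(n)\in U$, so $M[\tau]$ depends only on $|\tau|$, and $M$ is not nontrivial. If $U$ is infinite and coinfinite, let $|\sigma|=l$. Extend $\sigma$ at position $l$ by an element of $U$, or by an element outside $U$, and continue both to a length above $\#^{-1}(1,0,(l))$. The two strings differ at that position, so $M$ is nontrivial.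

**Lemma 2** (Knight, *Degrees coded in jumps of orderings*, J. Symb. Logic 51 (1986)). (a) If $N$ is not nontrivial, all copies of $N$ have the same degree. (b) If $N$ is nontrivial and $N\le_TB$, then some copy $N'$ of $N$ has $N'\equiv_TB$.

*Proof of (a).* Let $\sigma$ witness the failure of nontriviality. Then $N[\tau]$ depends only on $|\tau|$ for $\tau\supseteq\sigma$, so $N^f$ is one and the same set $Z$ for all permutations $f\supseteq\sigma$. Given a copy $N_1=N^h$, the finite injective sequence $h^{-1}\circ\sigma$ extends to a computable permutation $g$. Then $h\circ g\supseteq\sigma$, so $N_1^g=N^{h\circ g}=Z$. As $g$ is computable, $N_1\equiv_TN_1^g=Z$.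

*Proof of (b).* We build a permutation $g=\bigcup_s\sigma_s$ and put $N'=N^g$. At stage $s$ we append two blocks that look different in $N$, and the order of the two blocks codes the bit $B(s)$. The decoder must find the block length without knowing the bit, so the length has to come out the same for both orders. This is the only delicate point.

**Step 1: finding two different blocks.** Start with $\sigma_0=\emptyset$. Let $\sigma=\sigma_s$ have length $l$. For $\rho\supseteq\sigma$ let $t(\rho)$ be the least $t\ge1$ with $l+2t\le|\rho|$ and
$$N[\sigma^\frown\rho[l,l+t)]\ne N[\sigma^\frown\rho[l+t,l+2t)],$$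
if such a $t$ exists. Some $\rho$ has $t(\rho)$ defined. Indeed, nontriviality gives $N[\sigma\bar u]\ne N[\sigma\bar v]$ with $|\bar u|=|\bar v|\ge1$. Let $\bar w$ be a tuple of the same length consisting of distinct numbers not occurring in $\sigma,\bar u,\bar v$. Then $N[\sigma\bar w]$ differs from one of the two strings, say from $N[\sigma\bar u]$. The sequence $\rho=\sigma\bar u\bar w$ is injective, and $t(\rho)$ is defined, with $t(\rho)\le|\bar u|$. The tuple $\bar w$ is needed because $\bar u$ and $\bar v$ may share entries.

**Step 2: making the block length symmetric.** Using $N\le_TB$, search for some $\rho$ with $t(\rho)$ defined and truncate it to length $l+2t(\rho)$; this does not change $t(\rho)$. Now $\rho=\sigma\bar u\bar v$ with $|\bar u|=|\bar v|=t(\rho)$. For the swap $\rho^{sw}=\sigma\bar v\bar u$ we have $t(\rho^{sw})\le t(\rho)$, since the two full blocks still differ. If the inequality is strict, replace $\rho$ by the truncation of $\rho^{sw}$ to length $l+2t(\rho^{sw})$ and repeat. Since $t$ decreases, this ends with $t(\rho)=t(\rho^{sw})=:t$.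

**Step 3: coding the bit.** Let $\sigma'$ be the one of $\rho,\rho^{sw}$ whose first block $\bar u$ and second block $\bar v$ satisfy $N[\sigma\bar u]<_{lex}N[\sigma\bar v]$ if $s\notin B$, and $N[\sigma\bar u]>_{lex}N[\sigma\bar v]$ if $s\in B$. Let $\sigma_{s+1}$ be $\sigma'$ followed by the least number not in its range.

**Step 4: checking the degree.** Clearly $g$ is a permutation and $g\le_TB$, so $N'=N^g\le_TB$. Conversely, suppose $N'$ is given and $l=|\sigma_s|$ is known. Find the least $t\ge1$ with
$$N'[(0,\dots,l-1,\,l,\dots,l+t-1)]\ne N'[(0,\dots,l-1,\,l+t,\dots,l+2t-1)].$$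
Since $N'[\theta]=N[g\circ\theta]$, this compares the same strings as the definition of $t(\sigma')$, so this is the $t$ used by the construction. The lexicographic comparison of the two strings gives $B(s)$, and $|\sigma_{s+1}|=l+2t+1$, so the decoding continues. Hence $B\le_TN'$. $\square$

A second consequence of Lemma 2 is a supply of test structures, which shows what membership in $\mathbf D$ forces. For $Z\subseteq\omega$ let $G_Z$ be the graph consisting of infinitely many isolated points, infinitely many disjoint triangles, and, for each $z\in Z$, infinitely many disjoint $(z+4)$-cycles as components.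

**Lemma 3.** (a) $Z$ is c.e. in every copy of $G_Z$. (b) If $Z$ is c.e. in $D$, then $G_Z$ has a copy computable in $D$, and $\deg_T(D)\in\mathbf{Sp}(G_Z)$. (c) If $Z$ is c.e. in every $\mathbf a_n$, then $Z$ is c.e. in every $\mathbf b\in\mathbf D$.

*Proof.* (a) $z\in Z$ iff the copy contains a cycle of length $z+4$.

(b) Enumerate $Z$ from $D$ so that each member appears infinitely often. At each stage add a new isolated point, a new triangle, and, if a number $z$ has just been enumerated, a new $(z+4)$-cycle. Taking vertices in order gives a copy with universe $\omega$ computable in $D$.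

$G_Z$ is nontrivial. Given $\sigma$ of length $l$, extend it by two adjacent new vertices (from a triangle that $\sigma$ does not meet), or else by two isolated new vertices. Continue both sequences to a common length above the code of the edge atom on positions $l,l+1$. The two strings differ at that code. So Lemma 2(b) gives a copy of degree exactly $\deg_T(D)$.

(c) By (b), $\mathbf a_n\in\mathbf{Sp}(G_Z)$ for all $n\in I$. Hence $\mathbf b\in\mathbf{Sp}(G_Z)$ for every $\mathbf b\in\mathbf D$, and $Z$ is c.e. in $\mathbf b$ by (a). $\square$

This shows at once why incomparability is needed. If $\mathbf a_0\le\mathbf a_1$, then $Z=A_0\oplus\overline{A_0}$ is c.e. in both degrees, so it is c.e. in every $\mathbf b\in\mathbf D$, and then $\mathbf a_0\le\mathbf b$ by (2).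

## 4. Which presentations get a column

Let $M_e=\Phi_e^{A_0}$ if this is total and $\{0,1\}$-valued, and $M_e=\emptyset$ otherwise. So $(M_e)_{e\in\omega}$ lists all sets $\le_TA_0$. Take $I=\{0,1\}$ and incomparable $\mathbf a_0,\mathbf a_1$, and let us try to build $B$ with a generic copy of $M_e$ in column $e$.

*All $e$.* This fails. With $Z=A_0\oplus\overline{A_0}$, Lemma 3(b) gives a copy of $G_Z$ computable in $A_0$, so it is some $M_e$. Its column then enumerates $Z$, and $A_0\le_TB$. In the proof of Proposition 1, what breaks is that $Y$ need no longer be c.e. in $A_1$, so $Y\subseteq X_0$ no longer implies $Y\ne X_0$.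

*Only those $e$ for which $M_e$ is isomorphic to some $N\le_TA_1$.* Now the argument of Proposition 1 works in every column, and Lemma 2 handles the degree. But the construction must know which $e$ qualify, and this asks whether there exists an isomorphism, an arbitrary permutation of $\omega$. Isomorphism is not an arithmetical condition, so this selection gives no arithmetical bound on $B$. This is the exact place where the direct approach stops.

The way past it is to ask what the copy $N$ and the isomorphism $g$ were used for in Proposition 1. They were used only to show that $E_M(\sigma)$ is c.e. in $A_1$. That property can be tested directly, and it *is* arithmetical. So we keep column $e$ on the strength of this property alone. We may keep some $M_e$ having no copy computable in $A_1$. That does no harm, because the proof that $Y$ is c.e. in $A_1$ goes through for them too.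

**Definition.** A set of strings is **fine** if it is c.e. in $A_n$ for every $n\in I$. Call $M_e$ **good** if $E_{M_e}(\sigma)$ is fine for every $\sigma$.

**Example 3.** The set $\{0^l:l\in\omega\}$ is computable, hence fine. For a copy $M$ of $G_Z$ on $\omega$, the set $E_M(\emptyset)$ is fine iff $Z$ is c.e. in every $A_n$. From right to left: by Lemma 3(b), $G_Z$ has a copy computable in each $A_n$, and Lemma 1(a),(b) apply. From left to right: $z\in Z$ iff some $\delta\in E_M(\emptyset)$ has value $1$ on the edge atoms of some closed cycle $(n_0,n_1),(n_1,n_2),\dots,(n_{z+3},n_0)$ with distinct $n_i$. Such a $\delta=M[\tau]$ exhibits a cycle of length $z+4$ in $M$ because $\tau$ is injective. Conversely, any such cycle is seen by a sufficiently long $\tau$.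

One choice remains: when to test. Whether $M_e$ is good says "for all $\sigma$, $E_{M_e}(\sigma)$ is fine". Section 7 will show that fineness is $\Sigma_3(A)$ for finite $I$. Goodness is then $\Pi_4(A)$, and deciding it in advance would cost $A^{(4)}$. Instead we test only the current $\sigma$ at each stage, and *drop* the column at the first failure. A good $M_e$ is never dropped. A dropped column has already committed finitely many bits, and from then on it is filled inside the last fine set it had. To allow this, the conditions below carry an abstract fine set $C_i$ instead of the structure $M_i$.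

## 5. Conditions and the construction

View $B\subseteq\omega$ as having columns $B^{[i]}=\{n:\langle i,n\rangle\in B\}$, where $\langle\cdot,\cdot\rangle$ is a computable bijective pairing. For a sequence $\beta=(\beta_i)_{i\in\omega}$ of strings, almost all empty, $x\in W_r^\beta$ means that the $r$-th oracle computation on $x$ halts, with every query $\langle i,n\rangle$ satisfying $n<|\beta_i|$ and being answered by $\beta_i(n)$. For instance, if the computation asks only $\langle0,3\rangle$ and $\langle2,0\rangle$, it is covered as soon as $|\beta_0|\ge4$ and $|\beta_2|\ge1$.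

**Definition.** A **condition** $p$ of level $k$ consists of:

- for each $i<k$, strings $\alpha_i,\delta_i$ and a fine set of strings $C_i\ni\delta_i$ in which every element has a proper extension in $C_i$;
- strings $\gamma_i$ for $i\ge k$, almost all empty.

Put $\beta^p_i=\alpha_i{}^\frown\delta_i$ for $i<k$ and $\beta^p_i=\gamma_i$ for $i\ge k$. Column $i<k$ thus has a frozen part $\alpha_i$ and a growing part $\delta_i$ restricted to $C_i$, while columns $i\ge k$ are still free.

For $r\in\omega$ let $Y_{p,r}$ be the set of all $x$ for which there are strings $\delta'_i\in C_i$ with $\delta_i'\supseteq\delta_i$ (for $i<k$) and $\gamma_i'\supseteq\gamma_i$ (for $i\ge k$), almost all empty, such that $x\in W_r^{\beta'}$, where $\beta_i'=\alpha_i{}^\frown\delta_i'$ for $i<k$ and $\beta'_i=\gamma_i'$ for $i\ge k$. This is the analogue of $Y$ in Proposition 1.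

**Lemma 4.** $Y_{p,r}$ is c.e. in $A_n$ for every $n\in I$.

*Proof.* Fix $n$. Each of the finitely many sets $C_i$, $i<k$, is c.e. in $A_n$. Using $A_n$, enumerate all choices of $\delta'_i\in C_i$ extending $\delta_i$, all choices of finitely many nonempty $\gamma_i'\supseteq\gamma_i$, and all halting computations that they cover. $\square$

**Construction.** Let $p_0$ be the condition of level $0$ with all $\gamma_i$ empty. We define $p_s$ of level $s$. Each column $i<s$ is *active* or *dropped*. An active column carries a sequence $\sigma_i$ with
$$C_i=E_{M_i}(\sigma_i),\qquad\delta_i=M_i[\sigma_i].\tag{3}$$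
Given $p_s$ with $s=\langle j,r\rangle$, proceed as follows.

**Step 1: act for the requirement $W_r^B\ne X_j$.** If $Y_{p_s,r}\not\subseteq X_j$, choose $x\in Y_{p_s,r}\setminus X_j$ and witnesses $(\delta'_i)_{i<s}$, $(\gamma_i')_{i\ge s}$ for $x\in Y_{p_s,r}$. Otherwise let $\delta_i'=\delta_i$ and $\gamma'_i=\gamma_i$.

**Step 2: extend the old columns $i<s$.** The strings $\alpha_i$ do not change.

- If $i$ is active, then $\delta_i'\in E_{M_i}(\sigma_i)$ by (3). Choose $\sigma'\supseteq\sigma_i$ with $M_i[\sigma']=\delta'_i$, and let $\sigma''$ be $\sigma'$ followed by the least number not in its range. The new $\delta_i$ is $M_i[\sigma'']$. If $E_{M_i}(\sigma'')$ is fine, $i$ stays active, with new $\sigma_i=\sigma''$ and new $C_i=E_{M_i}(\sigma'')$. Otherwise $i$ is dropped forever and keeps its old $C_i=E_{M_i}(\sigma_i)$.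
- If $i$ is dropped, the new $\delta_i$ is a proper extension of $\delta_i'$ in $C_i$, and $C_i$ is unchanged.

**Step 3: open column $s$, and diagonalize against $\Phi_s^{A_0}$.** Let $\alpha_s=\gamma'_s{}^\frown\varepsilon$, where $\varepsilon=1$ if $\Phi_s^{A_0}(\langle s,|\gamma_s'|\rangle)\downarrow=0$, and $\varepsilon=0$ otherwise. Let $\delta_s=\emptyset$. If $E_{M_s}(\emptyset)$ is fine, column $s$ is active with $\sigma_s=\emptyset$ and $C_s=E_{M_s}(\emptyset)$. Otherwise it is dropped with $C_s=\{0^l:l\in\omega\}$. For $i>s$ the new $\gamma_i$ is $\gamma'_i$.

**Step 4: check that $p_{s+1}$ is a condition of level $s+1$.** If column $i$ stays active, $C_i=E_{M_i}(\sigma'')$ is fine by the test, contains $\delta_i=M_i[\sigma'']$ by Lemma 1(c), and has proper extensions by Lemma 1(d). If it is dropped at this stage, $C_i=E_{M_i}(\sigma_i)$ was fine and had proper extensions already, and it contains $\delta_i=M_i[\sigma'']$ by Lemma 1(c), since $\sigma''\supseteq\sigma_i$. If it was dropped earlier, $C_i$ is unchanged and $\delta_i\in C_i$ by choice; the proper extension exists because $\delta_i'\in C_i$. Column $s$ is clear: $\emptyset=M_s[\emptyset]\in E_{M_s}(\emptyset)$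 if it is active, and if it is dropped, $\{0^l:l\in\omega\}$ is fine, contains $\emptyset$, and has proper extensions. Almost all $\gamma_i$ are empty.

## 6. The set $B$ and its properties

**Step 1: $B$ is well defined.** We claim that $\beta_i^{p_s}\subseteq\beta_i^{p_{s+1}}$ for all $i$, properly if $i\le s$. If $i<s$ is active at the start of the stage, the new $\delta_i=M_i[\sigma'']$ properly extends $M_i[\sigma']=\delta_i'\supseteq\delta_i$. If $i<s$ was dropped earlier, the new $\delta_i$ properly extends $\delta_i'\supseteq\delta_i$ by choice. For $i=s$, the string $\gamma_s$ is replaced by $\gamma_s'{}^\frown\varepsilon$. For $i>s$, $\gamma_i$ is replaced by $\gamma_i'\supseteq\gamma_i$. So there is exactly one set $B$ such that all $\beta_i^{p_s}$ are initial segments of $B^{[i]}$.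

**Step 2: $Y_{p_s,r}$ bounds everything that can happen later.** The set $C_i$ only shrinks, by Lemma 1(c), and $\delta_i\in C_i$ always. So for $t\ge s$ and $i<s$,
$$\delta_i^{p_t}\supseteq\delta_i^{p_s}\quad\text{and}\quad\delta_i^{p_t}\in C_i^{p_t}\subseteq C_i^{p_s},$$
with $\alpha_i$ unchanged, while for $i\ge s$ we have $\beta_i^{p_t}\supseteq\gamma_i^{p_s}$, almost all empty. So $\beta^{p_t}$ is one of the sequences $\beta'$ allowed in the definition of $Y_{p_s,r}$, and $W_r^{\beta^{p_t}}\subseteq Y_{p_s,r}$. A halting computation from $B$ makes finitely many queries, all covered by $\beta^{p_t}$ for large $t$. Therefore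
$$W_r^B=\bigcup_{t\ge s}W_r^{\beta^{p_t}}\subseteq Y_{p_s,r}.\tag{4}$$

**Step 3: no $X_j$ is c.e. in $B$ (item 2).** Fix $j,r$ and let $s=\langle j,r\rangle$. Suppose first that $Y_{p_s,r}\not\subseteq X_j$. The chosen $x\notin X_j$ lies in $W_r^{\beta'}$ for the chosen $\beta'$, and $\beta'_i\subseteq\beta_i^{p_{s+1}}\subseteq B^{[i]}$ for all $i$, so $x\in W_r^B\setminus X_j$. Now suppose $Y_{p_s,r}\subseteq X_j$. By Lemma 4, $Y_{p_s,r}$ is c.e. in every $A_n$, while $X_j$ is not, so $Y_{p_s,r}\ne X_j$. By (4), $W_r^B\subseteq Y_{p_s,r}\subsetneq X_j$. In both cases $W_r^B\ne X_j$.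

**Step 4: $B\not\le_TA_0$ (item 3).** At stage $s$ the value $B(\langle s,|\gamma_s'|\rangle)=\varepsilon$ was chosen so that it is not the value of $\Phi_s^{A_0}$ there. So $B\ne\Phi_s^{A_0}$ for every $s$.

**Step 5: $\mathbf b\in\mathbf D$ (item 1).** Let $\mathcal A$ be a structure with $\mathbf a_n\in\mathbf{Sp}(\mathcal A)$ for all $n\in I$; by Section 1 we may take it to be an $L^*$-structure. Choose copies $N_n\equiv_TA_n$ of $\mathcal A$ and isomorphisms $g_n:N_0\to N_n$. Since $N_0\le_TA_0$, we have $N_0=M_e$ for some $e$. For all $\sigma$ and $n$, Lemma 1(b) gives $E_{M_e}(\sigma)=E_{N_n}(g_n\circ\sigma)$, which is c.e. in $A_n$ by Lemma 1(a). So $M_e$ is good. Column $e$ therefore starts active and is never dropped. The isomorphisms $g_n$ appear only in this verification; the construction never sees them.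

The sequences $\sigma_e$ at stages $s>e$ increase to a permutation $f$ of $\omega$, because the least missing number is added at every later stage. By (3) and the rule $M^f\restriction l=M[f\restriction l]$, the column $B^{[e]}$, read as an infinite binary sequence, is $\alpha_e$ followed by $M_e^f$. Since $\alpha_e$ is a fixed finite string, $M_e^f\le_TB$, and $M_e^f$ is a copy of $\mathcal A$. The spectrum $\mathbf{Sp}(\mathcal A)$ contains two distinct degrees, because two of the $\mathbf a_n$ are distinct. The copies of $M_e^f$ are exactly the copies of $\mathcal A$, so $M_e^f$ is nontrivial by Lemma 2(a). By Lemma 2(b) some copy of $\mathcal A$ has degree $\mathbf b=\deg_T(B)$. Hence $\mathbf b\in\mathbf{Sp}(\mathcal A)$, and so $\mathbf b\in\mathbf D$.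

## 7. Counting jumps

It remains to prove item 4. Recall that a $\Sigma_n(A)$ or $\Pi_n(A)$ question is decided by $A^{(n)}$, uniformly. A stage is described by finite data: the strings $\alpha_i,\delta_i,\gamma_i$, the status of each column $i<s$, and the last $\sigma_i$ of each column that was ever active.

- *The sets $M_e$.* Whether $\Phi_e^{A_0}$ is total and $\{0,1\}$-valued is decided by $A_0''$. So $A_0''$ supplies, uniformly in $e$, an index of $M_e$ as a set computable in $A_0$. Lemma 1(a) then supplies an index of $E_{M_e}(\sigma)$ as a set c.e. in $A_0$. So every $C_i$ is c.e. in $A_0$ with a known index.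
- *Step 1 of the construction.* The statement "$Y_{p_s,r}\not\subseteq X_j$" says that some $x$ is enumerated into $Y_{p_s,r}$ from $A_0$ and $\langle j,x\rangle\notin X$. This is $\Sigma_1(A_0\oplus X)$, so it is decided by $(A_0\oplus X)'$, and the witnesses are found by search.
- *Step 2 of the construction.* The sequence $\sigma'$ and the proper extensions in $C_i$ are found by search using $A_0$.
- *Fineness.* The statement that $E_{M_i}(\sigma)$ is c.e. in $A_n$ reads
$$\exists v\,\forall y\,\bigl[\,y\in E_{M_i}(\sigma)\leftrightarrow y\in W_v^{A_n}\,\bigr].\tag{5}$$
Both sides of the equivalence are $\Sigma_1(A)$, so the bracket is $\Delta_2(A)$, and (5) is $\Sigma_3(A)$, uniformly in $n$. If $I$ is finite, "$E_{M_i}(\sigma)$ is fine" is a finite conjunction of such statements and is decided by $A'''$. If $I=\omega$, it is a statement $\forall n\,\Sigma_3(A)$, hence $\Pi_4(A)$, and is decided by $A^{(4)}$.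
- *Step 3 of the construction.* The bit $\varepsilon$ is found using $A_0'$.

So the sequence $(p_s)$, in terms of these finite data, is computable in $A'''\oplus(A_0\oplus X)'$ if $I$ is finite, and in $A^{(4)}\oplus(A_0\oplus X)'$ if $I=\omega$. Since $|\beta_i^{p_s}|$ grows at every stage $s\ge i$, the same oracle computes $B$. This proves Theorem 1, and with it the Corollary. $\square$

## 8. Exactly which sets and cones can be avoided inside $\mathbf D$

**Theorem 2.** (a) For a countable collection $\mathcal X$ of sets: some $\mathbf b\in\mathbf D$ has no $X\in\mathcal X$ c.e. in $\mathbf b$ iff no $X\in\mathcal X$ is c.e. in all the $\mathbf a_n$. (b) For a countable set $\mathbf C$ of degrees: some $\mathbf b\in\mathbf D$ is above no $\mathbf c\in\mathbf C$ iff no $\mathbf c\in\mathbf C$ is below all the $\mathbf a_n$. In particular, for distinct degrees $\mathbf a_0,\mathbf a_1$, a degree $\mathbf b\in\mathbf D$ with $\mathbf a_0,\mathbf a_1\not\le\mathbf b$ exists iff $\mathbf a_0,\mathbf a_1$ are incomparable.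

*Proof.* (a) If some $X\in\mathcal X$ is c.e. in all the $\mathbf a_n$, then by Lemma 3(c) it is c.e. in every $\mathbf b\in\mathbf D$. Now suppose no $X\in\mathcal X$ is c.e. in all the $\mathbf a_n$. If $\mathcal X=\emptyset$, take $\mathbf b=\mathbf a_0$, which lies in $\mathbf D$ by definition of $\mathbf D$. Otherwise list $\mathcal X$ as $X_0,X_1,\dots$, with repetitions if necessary. The hypothesis of Theorem 1 holds, and items 1 and 2 give $\mathbf b$.

(b) Choose one set $C\in\mathbf c$ for each $\mathbf c\in\mathbf C$, and apply (a) to the collection of all $C\oplus\overline C$. By (2), $C\oplus\overline C$ is c.e. in a degree $\mathbf d$ iff $\mathbf c\le\mathbf d$. For the last statement take $I=\{0,1\}$ and $\mathbf C=\{\mathbf a_0,\mathbf a_1\}$: the degree $\mathbf a_0$ is below both iff $\mathbf a_0\le\mathbf a_1$, and $\mathbf a_1$ is below both iff $\mathbf a_1\le\mathbf a_0$. $\square$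

## 9. Infinitely many pairwise incomparable solutions

Because Theorem 1 avoids any suitable *sequence* of sets, it can be iterated. The next degree can also avoid everything unnecessary that the earlier ones enumerate.

**Theorem 3.** If $\mathbf a_0,\mathbf a_1$ are incomparable arithmetical degrees, there are infinitely many pairwise incomparable arithmetical degrees $\mathbf b_0,\mathbf b_1,\ldots\in\mathbf D$, none above $\mathbf a_0$ or $\mathbf a_1$, such that for all $m\ne n$ and all sets $Z$: $Z$ is c.e. in both $\mathbf b_m$ and $\mathbf b_n$ iff $Z$ is c.e. in both $\mathbf a_0$ and $\mathbf a_1$. Hence $\mathbf c\le\mathbf b_m,\mathbf b_n\iff\mathbf c\le\mathbf a_0,\mathbf a_1$.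

*Proof.* Let $I=\{0,1\}$.

**Step 1: define the sets $B_n$ by recursion.** Suppose $B_m$ is defined and arithmetical for $m<n$. For $m<n$ and $v\in\omega$ let $X_{m,v}=W_v^{B_m}$ if this set fails to be c.e. in $A_0$ or fails to be c.e. in $A_1$, and let $X_{m,v}=A_0\oplus\overline{A_0}$ otherwise. Apply Theorem 1 to a sequence consisting of $A_0\oplus\overline{A_0}$, $A_1\oplus\overline{A_1}$, and all $X_{m,v}$ with $m<n$. Each of these fails to be c.e. in $A_0$ or in $A_1$, so the hypothesis holds. Let $B_n$ be the resulting set and $\mathbf b_n$ its degree.

**Step 2: all $\mathbf b_n$ are arithmetical, lie in $\mathbf D$, and avoid both cones.** The case distinction asks whether some $u$ satisfies $W_v^{B_m}=W_u^{A_i}$, which is arithmetical in $A_0\oplus A_1\oplus B_m$, uniformly in $v$. There are only finitely many $m<n$. So the set $X$ coding the sequence is arithmetical, and by item 4 of Theorem 1 so is $B_n$. Item 1 gives $\mathbf b_n\in\mathbf D$. By item 2, $A_i\oplus\overline{A_i}$ is not c.e. in $B_n$, so $\mathbf a_i\not\le\mathbf b_n$ by (2).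

**Step 3: compare what two of them enumerate.** Let $m<n$. Suppose $Z$ is c.e. in both $B_m$ and $B_n$. Then $Z=W_v^{B_m}$ for some $v$. If $Z$ failed to be c.e. in $A_0$ or in $A_1$, then $Z=X_{m,v}$, so $Z$ would not be c.e. in $B_n$, a contradiction. So $Z$ is c.e. in both $A_0$ and $A_1$. Conversely, if $Z$ is c.e. in both $\mathbf a_0$ and $\mathbf a_1$, it is c.e. in $\mathbf b_m$ and $\mathbf b_n$ by Lemma 3(c). Applying this to $Z=C\oplus\overline C$ with $C\in\mathbf c$, and using (2), gives $\mathbf c\le\mathbf b_m,\mathbf b_n\iff\mathbf c\le\mathbf a_0,\mathbf a_1$.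

**Step 4: pairwise incomparability.** Let $m\ne n$ and suppose $\mathbf b_m$ and $\mathbf b_n$ are comparable. Then one of them, say $\mathbf b_l$, is below both. By Step 3, $\mathbf b_l\le\mathbf a_0$. This contradicts item 3 of Theorem 1, which says $B_l\not\le_TA_0$. $\square$
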